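\title{Semi-germs of holomorphic functions over o-minimal structures form Noetherian rings}

\begin{abstract}
Let $R$ be an o-minimal expansion of the real field, $M$ an elementary extension of $R$, and $\mu(M)$ the set of infinitesimals of the complex plane of $M$. We prove that for every $n$ the ring of $M$-definable holomorphic functions on neighborhoods of $\mu(M)^n$ is Noetherian; no growth condition such as polynomial boundedness is needed. O-minimality makes the restrictions of a definable family of holomorphic functions to complex lines uniformly finitely valent. A compactness argument with the theorems of Montel and Rouch\'e then bounds each member of the family by finitely many of its Taylor coefficients. This yields Weierstrass division on polydiscs of non-infinitesimal radius, and R\"uckert's induction concludes. We also show that these rings are regular unique factorization domains, determine their maximal ideals, and, for $M\ne R$, prove a Nullstellensatz.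
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $R$ be an o-minimal expansion of the real field: a structure on $\mathbb R$ extending the ordered field, in which every definable subset of $\mathbb R$ is a finite union of points and intervals. Let $M$ be an elementary extension of $R$. It is a real closed field, and its complex plane $C(M)=M\times M=M(\sqrt{-1})$ is an algebraically closed field with a modulus $|x+iy|=\sqrt{x^2+y^2}\in M$. Throughout, \emph{$M$-definable} means definable with parameters from $M$. A function on an $M$-definable open subset of $C(M)^n=M^{2n}$ is \emph{holomorphic} if it is $M$-definable and complex differentiable in each variable, limits being taken in the sense of $M$. Let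
\[
\mu(M)=\{z\in C(M): |z|<r\ \text{for every positive } r\in\mathbb R\}
\]
be the set of infinitesimals. The \emph{ring of semi-germs} in $n$ variables consists of the holomorphic functions on $M$-definable open sets containing $\mu(M)^n$; two of them are identified when they agree on some such set.

It is quoted in \cite{BSL} that this ring is Noetherian for every $n>0$ if $R$ is \emph{polynomially bounded}, that is, if every definable function $\mathbb R\to\mathbb R$ is bounded in absolute value by a power of $x$ for large $x$. The question posed there, for sufficiently saturated $M$, is whether o-minimality alone suffices. We show that it does; saturation plays no role.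

If $M=R$, then $\mu(M)=\{0\}$, and a semi-germ is the germ at the origin of a definable holomorphic function. If $M$ is larger, then $\mu(M)^n$ is not definable for $n\ge1$, and every $M$-definable open set containing it contains a polydisc of non-infinitesimal radius (Lemma~\ref{polydisc}). So a semi-germ is a function on an honest polydisc, which one may shrink as long as the radius stays non-infinitesimal. It has a value at each point of $\mu(M)^n$, and the ring is not local: each $z_1-b$ with $b\in\mu(M)$ is a non-unit, while the difference of two of these is a non-zero constant.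

For $n=1$ the answer is quickly found (Section~\ref{sec:one}). By o-minimality a non-zero semi-germ has only finitely many zeros in $\mu(M)$; dividing them out leaves a unit, so the ring is a principal ideal domain. Some tameness is indispensable: if the sine function were definable, $\sin(\pi Nz)$ with $N$ infinite would have infinitely many infinitesimal zeros, and the ring would not be Noetherian (Section~\ref{sec:sine}). For $n\ge2$ one would like to follow the classical route from Weierstrass division to Noetherianity. Division on a polydisc of non-infinitesimal radius depends on the relative size of Taylor coefficients, and here the growth of definable functions might seem to matter. If a definable $h:\mathbb R\to\mathbb R$ outgrows every power and $a\in M$ is a positive infinitesimal, then $1/h(1/a)$ is non-zero but smaller than every $a^m$, $m=1,2,\dots$; so coefficients built from one parameter can have very different orders of magnitude. The theorem says that this does no harm.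

\subsection*{Results}

The proof works for more general notions of ``infinitesimal'' at no extra cost. Put $K=C(M)$. Let $V\subseteq M$ be a convex subring (with $1$), $\mathfrak m$ its set of non-units, and
\[
V_K=\{z\in K: |z|\in V\},\qquad \mathfrak m_K=\{z\in K:|z|\in\mathfrak m\}.
\]
Let $\mathcal O_n$ be the ring of holomorphic functions on $M$-definable open sets containing $\mathfrak m_K^n$, two of them being identified when they agree on such a set; $\mathcal O_0=K$. If $V$ is the ring of \emph{finite} elements, those $x$ with $|x|\le r$ for some $r\in\mathbb R$, then $\mathfrak m_K=\mu(M)$ and $\mathcal O_n$ is the ring of semi-germs. If $V=M$, then $\mathfrak m_K=\{0\}$ and $\mathcal O_n$ is the ring of germs at $0$ of $M$-definable holomorphic functions.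

\begin{theorem}\label{main}
Let $R$ be an o-minimal expansion of the real field, $M$ an elementary extension of $R$, and $V\subseteq M$ a convex subring. Then $\mathcal O_n$ is Noetherian for every $n\ge 0$. In particular, the ring of semi-germs is Noetherian for every $n>0$ and every o-minimal expansion $R$ of the real field.
\end{theorem}

\begin{theorem}\label{supplement}
In the situation of Theorem~\ref{main}, for every $n\ge0$:
\begin{enumerate}
\item[(a)] $\mathcal O_n$ is a unique factorization domain.
\item[(b)] Its maximal ideals are exactly the ideals $\mathfrak n_a=\{f:f(a)=0\}=(z_1-a_1,\dots,z_n-a_n)$ with $a\in\mathfrak m_K^n$.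
\item[(c)] $\mathcal O_n$ is regular, and all its maximal ideals have height $n$.
\item[(d)] If $\mathfrak m\neq 0$, then $\mathcal O_n$ is a Jacobson ring, and for every ideal $I$ the ideal of all $f$ vanishing on $Z(I)=\{a\in\mathfrak m_K^n: g(a)=0\text{ for all }g\in I\}$ is $\sqrt I$.
\end{enumerate}
\end{theorem}

\subsection*{The idea}

Let $f$ be a non-zero semi-germ. To divide by it, we want to multiply $f$ by a constant so that it becomes bounded by a finite number on some non-infinitesimal polydisc while some Taylor coefficient of \emph{standard} finite order stays non-infinitesimal. A function like $z^\nu$ with $\nu$ infinite would defeat this, but it would take each small non-zero value infinitely often, which o-minimality forbids. We turn this observation into an inequality over $\mathbb C$: if $g=\sum a_jt^j$ takes no value more than $N$ times on the unit disc, then $|g|\le C_N\max_{j\le N}|a_j|$ on $|t|\le\frac12$, with $C_N$ depending on $N$ only. The hypothesis and the inequality are unchanged when $g$ is multiplied by a non-zero constant, so the way the coefficients depend on the parameters of a family is irrelevant. That is why no growth condition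 is needed. O-minimality enters the proof only through the existence of $N$ (Lemma~\ref{valency}).

\section{Convex subrings, polydiscs, transfer}\label{sec:setting}

\subsection*{Convex subrings}

Since $V$ is convex and contains $1$, it contains every $x\in M$ with $|x|$ bounded by a natural number; in particular $\mathbb Q\subseteq V$ and $[-1,1]\subseteq V$. If $|x|>1$, then $1/x\in V$. So $V$ is a valuation ring with maximal ideal $\mathfrak m$, and $x\ne0$ lies in $\mathfrak m$ if and only if $1/x\notin V$; hence $\mathfrak m$ is convex. Since $|zw|=|z||w|$ and $|z+w|\le|z|+|w|$, likewise $V_K$ is a valuation ring with maximal ideal $\mathfrak m_K$. Non-zero rationals are units, so the residue field $k=V_K/\mathfrak m_K$ contains $\mathbb Q$. (When $V$ is the ring of finite elements, $k=\mathbb C$ by taking standard parts.)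

Call $s\in M$ \emph{admissible} if $0<s\le1$ and $s\notin\mathfrak m$; these are the units of $V$ in the interval $(0,1]$. We use the following facts freely. Finite products and minima of admissible elements are admissible. If $s$ is admissible and $q\ge1$ is an integer, then $s/q$ is admissible. If $C\in V$ and $C\ge1$, then $1/C$ is admissible. If $s$ is admissible, then $s^{-1}\in V$, and $|b|<s$ for all $b\in\mathfrak m_K$ by convexity of $\mathfrak m$.

For $z\in K^n$ or $z\in\mathbb C^n$ put $|z|=\max_i|z_i|$, and let $\Delta_s^n=\{z:|z|<s\}$, in $K^n$ or in $\mathbb C^n$ according to context; $\Delta_s=\Delta_s^1$, and $\Delta_s^0$ is a point. We write $z=(z',w)$ with $w=z_n$. For a multi-index, $|\alpha|=\alpha_1+\dots+\alpha_n$. If $s$ is admissible, then $\mathfrak m_K^n\subseteq\Delta^n_s$. Conversely: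

\begin{lemma}\label{polydisc}
Every $M$-definable open set $U\supseteq\mathfrak m_K^n$ contains $\Delta_s^n$ for some admissible $s$.
\end{lemma}

\begin{proof}
The set $S=\{s>0:\Delta_s^n\subseteq U\}$ is definable, downward closed in $(0,\infty)$, and non-empty because $U$ is an open set containing $0$. If $S$ is unbounded, take $s=1$. Otherwise $s_0=\sup S$ exists in $M$, as non-empty bounded definable sets have suprema in $R$ and hence in $M$; and $s_0>0$. If $s_0\in\mathfrak m$, then $\Delta^n_{2s_0}\subseteq\mathfrak m_K^n\subseteq U$, so $2s_0\in S$, a contradiction. Hence $s_0\notin\mathfrak m$, and $s=\min(s_0/2,1)$ is admissible and lies in $S$.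
\end{proof}

So every element of $\mathcal O_n$ is represented on some $\Delta_s^n$ with $s$ admissible, and two representatives define the same element if and only if they agree on such a polydisc.

\subsection*{Transfer}

Every $M$-definable function is a member $F_a$ of a family $F$ definable without parameters, where $a$ is a tuple from $M$. That $F_a$ restricts to a function on $\Delta^n_s$ that is complex differentiable in each variable is an $\varepsilon$--$\delta$ condition, hence first order in $(a,s)$. For each fixed multi-index $\alpha$ the iterated derivative $\partial^\alpha F_a$ is first-order definable, uniformly in $a$. So for a \emph{fixed} family and \emph{fixed} standard integers ($n$, degrees, numbers of zeros, \dots), a first-order sentence about all members of the family that are holomorphic on polydiscs holds in $M$ as soon as it holds in $R$. Over $\mathbb C$, separately complex differentiable functions are holomorphic by Hartogs' theorem, so all of classical complex analysis is available to verify the sentence in $R$. What does not transfer directly is anything outside first-order logic: power series, contour integrals, compactness of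 families. Each such tool will be used over $\mathbb C$ only, and its outcome rephrased in first-order terms.

Here are first instances. Let $n\ge1$, let $f,g$ be holomorphic on $\Delta_s^n\subseteq K^n$, and write $f_\alpha=\partial^\alpha f(0)/\alpha!$ for the Taylor coefficients.
\begin{enumerate}
\item[(T1)] $f$ is continuous, and its iterated derivatives exist and are holomorphic.
\item[(T2)] If $T$ is an $n\times n$ matrix over $K$ with $T\Delta_r^n\subseteq\Delta_s^n$, $r>0$, then $f\circ T$ is holomorphic on $\Delta_r^n$. For $0\ne\lambda\in K$ the Taylor coefficients of $z\mapsto f(\lambda z)$ at $0$ are $\lambda^{|\alpha|}f_\alpha$. For $v\in\mathbb Z^n$ the $i$-th Taylor coefficient of $w\mapsto f(wv)$ at $0$ is $\sum_{|\alpha|=i}f_\alpha v^\alpha$.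
\item[(T3)] If $f$ vanishes on $\Delta_r^n$ with $0<r\le s$, then $f=0$ on $\Delta_s^n$. If $fg=0$, then $f=0$ or $g=0$ on $\Delta^n_s$.
\item[(T4)] If $b\in\Delta_s$, then $\bigl(f(z',w)-f(z',b)\bigr)/(w-b)$ extends to a holomorphic function on $\Delta_s^n$; likewise for the other variables.
\end{enumerate}

\subsection*{First properties of $\mathcal O_n$}

By (T3), $\mathcal O_n$ is a domain. By pull-back, $\mathcal O_{n-1}\subseteq\mathcal O_n$ for $n\ge1$. Elements of $\mathcal O_n$ have values at the points of $\mathfrak m_K^n$.

\begin{lemma}\label{basics}
\begin{enumerate}
\item[(i)] $f\in\mathcal O_n$ is a unit if and only if it has no zero in $\mathfrak m_K^n$.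
\item[(ii)] Let $n\ge1$ and $T\in GL_n(\mathbb Q)$. Then $T\mathfrak m_K^n=\mathfrak m_K^n$, and $f\mapsto f\circ T$ is an automorphism of the $K$-algebra $\mathcal O_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A unit has no zeros in $\mathfrak m_K^n$. If $f$, represented on $\Delta_s^n$, has no zero in $\mathfrak m_K^n$, then $\{z\in\Delta_s^n:f(z)\ne0\}$ is $M$-definable, open by (T1), and contains $\mathfrak m_K^n$; and $1/f$ is holomorphic on it.
(ii) The entries of $T$ and $T^{-1}$ lie in $\mathbb Q\subseteq V$, so both map $\mathfrak m_K^n$ into itself. If an integer $L\ge1$ bounds the absolute row sums of $T$, then $T\Delta^n_{s/L}\subseteq\Delta^n_s$, and $s/L$ is admissible if $s$ is; so $f\circ T\in\mathcal O_n$ by (T2). The inverse is $f\mapsto f\circ T^{-1}$.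
\end{proof}

\section{One variable, and what two variables add}\label{sec:one}

From o-minimality we need one standard fact, \emph{uniform finiteness}: if $(X_b)_{b\in B}$ is a definable family of subsets of $\mathbb R^m$, there is an integer $N$ such that every finite $X_b$ has at most $N$ elements. Let $D=\Delta_1\subset\mathbb C$.

\begin{lemma}[Uniform valency]\label{valency}
Let $(g_b)_{b\in B}$ be a definable family in $R$ of holomorphic functions on $D$. There is an integer $N\ge1$ such that every non-constant $g_b$ takes each value at most $N$ times on $D$, counted with multiplicity.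
\end{lemma}

\begin{proof}
The sets $\{t\in D:g_b(t)=c\}$ form a definable family with parameters $(b,c)$. Let $N\ge1$ be as in uniform finiteness. An infinite definable subset of $D$ contains a cell of positive dimension, hence has an accumulation point in $D$. So if $\{g_b=c\}$ is infinite, then $g_b\equiv c$ by the identity theorem. Therefore a non-constant $g=g_b$ takes each value at most at $N$ distinct points.

Suppose the multiplicities of $g$ at the finitely many points of $\{g=c\}$ add up to more than $N$. Near a point of multiplicity $e$ we have $g=c+\varphi^e$ with a local coordinate $\varphi$, so every value $c'\ne c$ close to $c$ is taken at $e$ distinct points near it. Using disjoint neighborhoods of the points of $\{g=c\}$, we see that such a $c'$ has more than $N$ distinct preimages, a contradiction.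
\end{proof}

This alone settles the case $n=1$.

\begin{proposition}\label{PID}
Every non-zero $f\in\mathcal O_1$ is a unit times a polynomial $\prod_{i=1}^e(z-b_i)$ with $b_i\in\mathfrak m_K$. The ring $\mathcal O_1$ is a principal ideal domain.
\end{proposition}

\begin{proof}
Represent $f$ on $\Delta_s$ with $s$ admissible; then $t\mapsto f(st)$ on $\Delta_1$ belongs to a family $(F_a)$ definable without parameters. Let $N$ be given by Lemma~\ref{valency} for the members of the family in $R$ that are holomorphic on $D$. In $R$ the following holds: if $F_a$ is holomorphic on $\Delta_1$ and not identically zero, and $b_0,\dots,b_N\in\Delta_1$, then $F_a/\prod_{i=0}^N(z-b_i)$ does not extend continuously to $\Delta_1$. (If it did, $F_a$ would vanish at $b_0$, hence be non-constant, and it would have at least $N+1$ zeros, counted with multiplicity.) By transfer this holds in $M$. Now, as long as $f$ has a zero in $\mathfrak m_K$, split off a linear factor by (T4). By the statement just transferred, this stops after at most $N$ steps, and what is left is a unit by Lemma~\ref{basics}(i).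

Let $I\subseteq\mathcal O_1$ be a non-zero ideal, and let $p\in I$ be a monic polynomial of least degree among those in $I$ with all roots in $\mathfrak m_K$. Let $0\neq h\in I$. Up to a unit, $h$ is a polynomial; division in $K[z]$ gives $h=qp+r$ with $r\in I\cap K[z]$ and $\deg r<\deg p$. If $r\ne0$, then, since $z-b$ is a unit of $\mathcal O_1$ for $b\notin\mathfrak m_K$, the product of the factors $z-b$ of $r$ with $b\in\mathfrak m_K$, counted with multiplicity, lies in $I$, contradicting the choice of $p$. So $r=0$ and $I=(p)$.
\end{proof}

For $n\ge2$ we want to divide by $f(z',w)$ as a function of $w$, for all $z'$ in a polydisc of admissible radius at once. This requires the number of zeros $w\in\mathfrak m_K$ of $f(z',\cdot)$ to be the same for all $z'\in\mathfrak m_K^{n-1}$. The classical condition $f(0,\cdot)\not\equiv0$ is too weak for that.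

\begin{example}\label{ex}
Let $V$ be the ring of finite elements and $\varepsilon\in M$ a positive infinitesimal. Consider $f=z_1+\varepsilon w\in\mathcal O_2$. The zero $w=-z_1/\varepsilon$ of $f(z_1,\cdot)$ lies in $\mu(M)$ for $z_1\in\varepsilon\mu(M)$ only. Weierstrass division by $f$ in the variable $w$ fails. Suppose $\frac1{1-w}=qf+r(z_1)$ with $q\in\mathcal O_2$ and $r\in\mathcal O_1$. For $|z_1|<\varepsilon^2$ we may substitute the infinitesimal $w=-z_1/\varepsilon$ and get $r(z_1)(\varepsilon+z_1)=\varepsilon$. By (T3) this identity persists on a disc of admissible radius, and $z_1=-\varepsilon$ gives $0=\varepsilon$, a contradiction.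

The reason is that modulo infinitesimals $f$ becomes $z_1$, which vanishes identically on the $w$-axis. The remedy is to choose the axis according to this reduction: with $T(z_1,w)=(z_1+w,w)$ we get $f\circ T=z_1+(1+\varepsilon)w$, whose zero $w=-z_1/(1+\varepsilon)$ is infinitesimal for all infinitesimal $z_1$.
\end{example}

So we must be able to reduce $f$ modulo infinitesimals. For this we divide $f$ by a constant $c$ such that $f/c$ is finite on an admissible polydisc and some Taylor coefficient of finite order remains non-infinitesimal. That such a $c$ exists is the heart of the matter.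

\section{Finite valency bounds growth}\label{sec:growth}

\begin{lemma}\label{A}
For each integer $N\ge1$ there is $C_N\ge1$ such that, if $g=\sum a_jt^j$ is holomorphic on $D\subset\mathbb C$ and is either constant or takes every value at most $N$ times, counted with multiplicity, then
\[
\sup_{|t|\le1/2}|g|\le C_N\max_{j\le N}|a_j|.
\]
\end{lemma}

For $N=1$ this follows from the growth theorem for univalent functions, $|g(t)-a_0|\le|a_1|\,|t|/(1-|t|)^2$: one may take $C_1=3$. The valency hypothesis is essential: $e^{at}$, $a>0$, has coefficients $a^j/j!$ and supremum $e^{a/2}$ on $|t|\le\frac12$, so for fixed $N$ the inequality fails as $a\to\infty$; and indeed the solutions of $e^{at}=1$ in $D$ are the points $2\pi ij/a$ with $j\in\mathbb Z$, $|j|<a/2\pi$, and their number is unbounded as $a\to\infty$.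

\begin{proof}
Constants satisfy the inequality. Suppose that there is no such $C_N$. Then for every $m\ge1$ there is a non-constant $g_m=\sum a_j^{(m)}t^j$ as in the lemma with $\sup_{|t|\le1/2}|g_m|>m\max_{j\le N}|a_j^{(m)}|$. The maximum is not $0$, since otherwise $g_m$ would have a zero of order at least $N+1$ at $0$. Multiplying $g_m$ by a non-zero constant, which affects neither the hypothesis nor the inequality, we may assume that the maximum is $1$.

\emph{A limit.} Each $g_m$ has at most $2N$ zeros and $1$-points in $D$. Passing to a subsequence, we may assume that their number is constant and that they converge to points of $\overline D$; let $E$ be the finite set of limits. The domain $D\setminus E$ is connected, and on each compact subset of it $g_m$ omits the values $0$ and $1$ for large $m$. Montel's fundamental normality test says that every sequence of holomorphic functions on a domain omitting $0$ and $1$ has a subsequence that converges locally uniformly to a holomorphic function or to $\infty$. Applying it to an exhaustion of $D\setminus E$ by relatively compact subdomains and taking a diagonal sequence, we may assume that $g_m$ converges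 locally uniformly on $D\setminus E$ to a holomorphic function or to $\infty$. After relabeling, $\sup_{|t|\le1/2}|g_m|>m$ still holds. Choose $s\in(\frac12,1)$ such that the circle $|t|=s$ avoids $E$.

\emph{Holomorphic limit.} Then $(g_m)$ is, for large $m$, uniformly bounded on $|t|=s$, hence on $|t|\le\frac12$ by the maximum principle, contradicting $\sup_{|t|\le1/2}|g_m|>m$.

\emph{Limit $\infty$.} Let $P_m=\sum_{j\le N}a_j^{(m)}t^j$. On $|t|=s$ we have $|P_m|\le N+1$, and $|g_m|>N+1$ for large $m$. By Rouch\'e's theorem $g_m-P_m$ and $g_m$ have the same number of zeros in $|t|<s$, which is at most $N$. But $g_m-P_m$ is not identically zero, since $|g_m|>|P_m|$ on the circle, and it has a zero of order at least $N+1$ at $0$, a contradiction.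
\end{proof}

Several variables are reduced to one by restriction to the lines through $0$, which again form a definable family.

\begin{lemma}\label{B}
Let $n\ge1$ and let $(F_a)_{a\in A}$ be a definable family in $R$ of holomorphic functions on $\Delta_1^n\subset\mathbb C^n$, $F_a=\sum_\alpha c_\alpha(a)z^\alpha$. There are integers $N,C\ge1$ with
\[
\sup_{\Delta_{1/2}^n}|F_a|\le C\max_{|\alpha|\le N}|c_\alpha(a)|\qquad\text{for all }a\in A.
\]
\end{lemma}

\begin{proof}
For $\zeta\in\mathbb C^n$ with $|\zeta|\le1$ put $g_{a,\zeta}(t)=F_a(t\zeta)$, $t\in D$. This is a definable family with parameters $(a,\zeta)$. By Lemma~\ref{valency} there is $N\ge1$ such that Lemma~\ref{A} applies to every $g_{a,\zeta}$. The $j$-th Taylor coefficient of $g_{a,\zeta}$ is $\sum_{|\alpha|=j}c_\alpha(a)\zeta^\alpha$; for $j\le N$ it is bounded by $(N+1)^n\max_{|\alpha|\le N}|c_\alpha(a)|$, since at most $(N+1)^n$ multi-indices occur. For $z\in\Delta^n_{1/2}$ apply Lemma~\ref{A} to $g_{a,2z}$ at $t=\frac12$. Any integer $C\ge C_N(N+1)^n$ will do.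
\end{proof}

\section{Regular semi-germs}\label{sec:regular}

\begin{definition}\label{regular}
Let $n\ge1$ and let $d\ge0$ be an integer. An element $G\in\mathcal O_n$ is \emph{$w$-regular of order $d$} if it has a representative on some $\Delta_s^n$ with $s$ admissible such that $|G|\le C$ there for some $C\in V$, and the Taylor coefficients $c_i$ of $G(0,w)$ at $w=0$ satisfy $c_i\in\mathfrak m_K$ for $i<d$ and $c_d\notin\mathfrak m_K$.
\end{definition}

The condition persists when $s$ is replaced by a smaller admissible element. In Example~\ref{ex}, $f\circ T$ is $w$-regular of order $1$. For $f=z_1+\varepsilon w$ itself no constant multiple $c^{-1}f$ is $w$-regular. If $c\notin\mathfrak m_K$, then all coefficients of $c^{-1}f(0,w)$ are infinitesimal, since those of $f(0,w)$ are $0$ and $\varepsilon$ (followed by zeros). If $0\ne c\in\mathfrak m_K$, for instance $c=\varepsilon$, then the term $z_1/c$ makes $c^{-1}f$ infinite on every admissible polydisc.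

\begin{proposition}\label{C}
Let $n\ge1$ and $0\ne f\in\mathcal O_n$. There are $c\in K^\times$ and an integer matrix $T\in GL_n(\mathbb Q)$ such that $(c^{-1}f)\circ T$ is $w$-regular of some order $d$.
\end{proposition}

\begin{proof}
\emph{Normalization.} Represent $f$ on $\Delta_{s'}^n$ with $s'$ admissible. The function $z\mapsto f(s'z)$ on $\Delta_1^n$ belongs to a family definable without parameters, and its Taylor coefficients are $s'^{|\alpha|}f_\alpha$ by (T2). Lemma~\ref{B}, applied in $R$ to those members of the family that are holomorphic on $\Delta_1^n$, gives integers $N$ and $C$; with these fixed, its conclusion is a first-order sentence. Hence, in $M$,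
\[
|f(z)|\le C\max_{|\alpha|\le N}\bigl|s'^{|\alpha|}f_\alpha\bigr|\qquad\text{for all }z\in\Delta^n_{s'/2}.
\]
The maximum is not $0$, since otherwise $f=0$ on $\Delta^n_{s'/2}$ and so $f=0$ in $\mathcal O_n$. Let it be attained at $\alpha_0$, and put
\[
c=s'^{|\alpha_0|}f_{\alpha_0},\qquad g=f/c,\qquad s=s'/2 .
\]
Then $s$ is admissible, and $|g|\le C$ on $\Delta_s^n$. For $|\alpha|\le N$ we have $|g_\alpha|\le s'^{-|\alpha|}$, so $g_\alpha\in V_K$. Finally $|g_{\alpha_0}|=s'^{-|\alpha_0|}\ge1$, so $g_{\alpha_0}\notin\mathfrak m_K$.

\emph{Choice of the axis.} Let $d\le N$ be least such that $g_\alpha\notin\mathfrak m_K$ for some $\alpha$ with $|\alpha|=d$. The form $p_d=\sum_{|\alpha|=d}\bar g_\alpha Z^\alpha\in k[Z]$, where the bar denotes residues, is non-zero. Since $k\supseteq\mathbb Q$, there is a vector $v$ of positive integers with $p_d(v)\ne0$. Complete $v$ with standard basis vectors to an invertible integer matrix $T$ with last column $v$, and let $L\ge1$ be its maximal absolute row sum. Then $|g\circ T|\le C$ on $\Delta_{s/L}^n$, with $s/L$ admissible and $C\in\mathbb Z\subseteq V$. By (T2), the $i$-th Taylor coefficient of $(g\circ T)(0,w)=g(wv)$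 is $\sum_{|\alpha|=i}g_\alpha v^\alpha$. It lies in $\mathfrak m_K$ for $i<d$, and for $i=d$ its residue is $p_d(v)\ne0$.
\end{proof}

\section{Weierstrass division over $\mathbb C$ with controlled radii}\label{sec:weier}

For a regular $G$ we now want Weierstrass division on an admissible polydisc of $K^n$. The classical proof uses contour integrals, which are not available in $M$. So we prove a version over $\mathbb C$ that transfers. It must have two features: the radii are given by explicit formulas in the data, so that we can see that they are admissible; and quotient and remainder are characterized by first-order conditions.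

The data are $0<s\le1\le C$ and $0<\eta\le1$. For $n\ge1$, $d\ge0$ and $\rho>0$ put
\begin{equation}\label{radii}
\rho_0=\min\Bigl(\frac s2,\frac{\eta s^{d+1}}{8C}\Bigr),\qquad
\varepsilon=\frac{\eta\rho^d}{4(d+1)},\qquad
\sigma=\min\Bigl(s,\frac{\eta\rho^ds}{8C}\Bigr).
\end{equation}

\begin{lemma}\label{D}
Let $0<s\le1\le C$, $0<\eta\le1$ and $0<\rho\le\rho_0$. Let $G$ be holomorphic on $\Delta_s^n\subset\mathbb C^n$ with $|G|\le C$, and let the Taylor coefficients of $G(0,w)=\sum c_iw^i$ satisfy $|c_i|\le\varepsilon$ for $i<d$ and $|c_d|\ge\eta$. Then for every $z'\in\Delta_\sigma^{n-1}$ the function $G(z',\cdot)$ has no zero on $|w|=\rho$ and exactly $d$ zeros, counted with multiplicity, in $|w|<\rho$.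
\end{lemma}

\begin{proof}
By Cauchy's estimates $|c_i|\le Cs^{-i}$. On $|w|=\rho$ we have, since $\rho\le s/2$ and $\rho\le1$,
\[
|G(0,w)-c_dw^d|\le\sum_{i<d}\varepsilon\rho^i+\sum_{i>d}C\Bigl(\frac\rho s\Bigr)^i\le d\varepsilon+2C\Bigl(\frac\rho s\Bigr)^{d+1}\le\frac{\eta\rho^d}4+\frac{\eta\rho^d}4<|c_dw^d| .
\]
By Rouch\'e's theorem $G(0,\cdot)$ has exactly $d$ zeros in $|w|<\rho$, and $|G(0,w)|\ge\eta\rho^d/2$ on $|w|=\rho$. This is the case $z'=0$.

Let $0\ne z'\in\Delta_\sigma^{n-1}$ and $|w|=\rho$. The function $t\mapsto G(tz'/|z'|,w)-G(0,w)$ on $|t|<s$ vanishes at $0$ and is bounded by $2C$. Schwarz's lemma at $t=|z'|$ gives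
\[
|G(z',w)-G(0,w)|\le 2C|z'|/s<\eta\rho^d/4<|G(0,w)| .
\]
Apply Rouch\'e's theorem once more.
\end{proof}

\begin{lemma}\label{E}
Let $n\ge1$, $d\ge0$, $U'=\Delta_\sigma^{n-1}\subset\mathbb C^{n-1}$ with $\sigma>0$, let $0<\rho<s$, and let $G,h$ be holomorphic on $U'\times\Delta_s$. Suppose that for all $z'\in U'$ the function $G(z',\cdot)$ has no zeros on $|w|=\rho$ and exactly $d$ zeros, counted with multiplicity, in $|w|<\rho$.
\begin{enumerate}
\item[(1)] For each $z'\in U'$ there is exactly one $(r_0,\dots,r_{d-1})\in\mathbb C^d$ for which there is a number $B$ with
\begin{equation}\label{char}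
\Bigl|h(z',w)-\sum_{j<d}r_jw^j\Bigr|\le B\,|G(z',w)|\qquad\text{for all }|w|<\rho .
\end{equation}
\item[(2)] The functions $z'\mapsto r_j(z')$ are holomorphic on $U'$. With $r=\sum_{j<d}r_jw^j$, the limit
\[
q(z',w)=\lim_{w^*\to w,\ G(z',w^*)\ne0}\frac{h-r}{G}(z',w^*)
\]
exists on $U'\times\Delta_\rho$ and is holomorphic there, and $h=qG+r$.
\item[(3)] If $h=w^d$, then $q$ has no zeros on $U'\times\Delta_\rho$, and for all $z'\in U'$ all roots of $w^d-r(z',w)$ lie in $|w|<\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use repeatedly that, if $\Phi(x,\xi)$ is continuous on $X\times\{|\xi|=\rho\}$ with $X\subseteq\mathbb C^m$ open, and holomorphic in $x$ for each $\xi$, then $x\mapsto\oint_{|\xi|=\rho}\Phi(x,\xi)\,d\xi$ is holomorphic on $X$: the integral is continuous, and holomorphic in each variable by Morera and Fubini.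

\emph{The polynomial $P$.} Let $P(z',w)=\prod_{i=1}^d(w-w_i(z'))$, where the $w_i(z')$ are the zeros of $G(z',\cdot)$ in $|w|<\rho$, listed with multiplicity. Their power sums
\[
\sum_iw_i^j=\frac1{2\pi i}\oint_{|\xi|=\rho}\xi^j\,\frac{\partial_wG(z',\xi)}{G(z',\xi)}\,d\xi
\]
are holomorphic on $U'$, because $G\neq0$ on $U'\times\{|\xi|=\rho\}$. By Newton's identities the coefficients of $P$ are polynomials with rational coefficients in the power sums, so they are holomorphic. Moreover $P(z',\xi)\ne0$ for $|\xi|=\rho$.

\emph{The unit $u$.} For fixed $z'$, the quotient $G/P$ extends to a holomorphic zero-free function on a neighborhood of $|w|\le\rho$. By Cauchy's formula the extension equals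
\[
u(z',w)=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{G(z',\xi)}{P(z',\xi)}\,\frac{d\xi}{\xi-w}\qquad(|w|<\rho).
\]
The integrand is continuous on $U'\times\Delta_\rho\times\{|\xi|=\rho\}$ and holomorphic in $(z',w)$. So $u$ is holomorphic and zero-free on $U'\times\Delta_\rho$, we have $G=uP$ there, and for fixed $z'$ both $u$ and $u^{-1}$ are bounded on $|w|<\rho$.

\emph{Division.} Put
\[
q_1(z',w)=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{h(z',\xi)}{P(z',\xi)}\,\frac{d\xi}{\xi-w},
\]
which is holomorphic on $U'\times\Delta_\rho$ for the same reason. By Cauchy's formula for $h$,
\[
h-q_1P=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{h(z',\xi)}{P(z',\xi)}\,\frac{P(z',\xi)-P(z',w)}{\xi-w}\,d\xi=:r .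
\]
The last fraction is a polynomial in $w$ of degree $<d$ whose coefficients are polynomials in $\xi$ and the coefficients of $P$. So $r$ is a polynomial in $w$ of degree $<d$ with coefficients holomorphic on $U'$. With $q=q_1/u$ we have $h=qG+r$ on $U'\times\Delta_\rho$.

\emph{Characterization.} Fix $z'$. The function $q(z',\cdot)$ is continuous on $|w|<\rho$, and near the circle $|w|=\rho$ it equals $(h-r)/G$, which is continuous up to the circle because $G\ne0$ on it. So $q(z',\cdot)$ is bounded on $|w|<\rho$, and $r$ satisfies \eqref{char}. If $r$ and $r^*$ both satisfy it, then $|r-r^*|\le B'|G|$ on $|w|<\rho$ for some $B'$. Hence $r-r^*$, a polynomial of degree $<d$, vanishes at the $d$ zeros of $G(z',\cdot)$ with multiplicity, and so is $0$. This proves (1), and (2) follows: the zeros of $G(z',\cdot)$ in $\Delta_\rho$ are isolated, and $q$ is continuous.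

\emph{The case $h=w^d$.} We have $w^d=u^{-1}G+(w^d-P)$ with $\deg_w(w^d-P)<d$, and for fixed $z'$ the function $u^{-1}$ is bounded on $|w|<\rho$. By the uniqueness in (1), $r=w^d-P$, and then $q=u^{-1}$. This gives (3).
\end{proof}

\section{Weierstrass division and preparation for semi-germs}\label{sec:division}

\begin{proposition}\label{F}
Let $n\ge1$ and let $G\in\mathcal O_n$ be $w$-regular of order $d$.
\begin{enumerate}
\item[(1)] Every $h\in\mathcal O_n$ can be written uniquely as $h=qG+\sum_{j<d}r_jw^j$ with $q\in\mathcal O_n$ and $r_j\in\mathcal O_{n-1}$.
\item[(2)] There is a monic $P\in\mathcal O_{n-1}[w]$ of degree $d$ with $P=qG$, where $q$ is a unit of $\mathcal O_n$, such that for every $z'\in\mathfrak m_K^{n-1}$ all roots of $P(z',\cdot)$ lie in $\mathfrak m_K$.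
\end{enumerate}
\end{proposition}

\begin{proof}
The plan is to check that regularity makes all the radii in \eqref{radii} admissible, and then to transfer Lemmas~\ref{D} and~\ref{E} from $R$ to $M$.

\emph{Choice of radii.} Choose an admissible $s$ such that $G$ and $h$ are holomorphic on $\Delta_s^n$ and $|G|\le C$ there with $1\le C\in V$. Let $c_i$ be the Taylor coefficients of $G(0,w)$, and put $\eta=\min(|c_d|,1)$, which is admissible. Then $\rho_0$ in \eqref{radii} is admissible. Let $\rho\le\rho_0$ be admissible. Then $\varepsilon$ and $\sigma$ in \eqref{radii} are admissible too, and $|c_i|\le\varepsilon$ for $i<d$ because $c_i\in\mathfrak m_K$. So the following holds in $M$.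
\begin{enumerate}
\item[(H)] $0<s\le1\le C$, $0<\eta\le1$, $0<\rho\le\rho_0$; $G$ and $h$ are holomorphic on $\Delta_s^n$; $|G|\le C$ on $\Delta_s^n$; $|c_i|\le\varepsilon$ for $i<d$; $|c_d|\ge\eta$.
\end{enumerate}

\emph{Transfer.} Let $(G_a,h_a)_a$ be a family of pairs, definable without parameters, that contains $(G,h)$. For this family and the fixed integers $n,d$, consider the statement: \emph{for all $a,s,C,\eta,\rho$ satisfying {\rm(H)} for $(G_a,h_a)$, conclusions {\rm(1)} and {\rm(2)} of Lemma~\ref{E} hold for $(G_a,h_a)$, with $\sigma$ as in \eqref{radii}}. It is a first-order sentence: the $r_j$ are defined by \eqref{char}, $q$ is defined by the limit in (2), and being holomorphic is first order. It holds in $R$ by Lemmas~\ref{D} and~\ref{E}, hence in $M$. In the same way conclusion (3) transfers, for families with $h_a=w^d$.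

\emph{Existence.} We obtain holomorphic functions $r_j$ on $\Delta_\sigma^{n-1}\supseteq\mathfrak m_K^{n-1}$ and $q$ on $\Delta_\sigma^{n-1}\times\Delta_\rho\supseteq\mathfrak m_K^n$ with $h=qG+\sum_{j<d}r_jw^j$. They are $M$-definable, being defined by first-order conditions.

\emph{Uniqueness.} Let $s,C,\eta$ be chosen as above for the pair $(G,0)$. Let $0=qG+r$ on $\Delta_\tau^n$ with $\tau\le s$ admissible, $r=\sum_{j<d}r_jw^j$. Take $\rho=\min(\rho_0,\tau/2)$, which is admissible, and $\sigma$ as in \eqref{radii}. Let $|z'|<\min(\sigma,\tau)$. On the closed bounded set $|w|\le\rho$ the continuous definable function $q(z',\cdot)$ is bounded, by transfer. Since $|r|=|q||G|$, the coefficients of $-r(z',\cdot)$ satisfy \eqref{char} for $h=0$; so do the coefficients of the zero polynomial. By uniqueness in Lemma~\ref{E}(1), transferred for the pair $(G,0)$, we get $r(z',\cdot)=0$ for these $z'$. So all $r_j=0$ in $\mathcal O_{n-1}$, and $qG=0$. Since $\mathcal O_n$ is a domain and $G\ne0$ (because $c_d\ne0$), $q=0$.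

\emph{Preparation.} Apply (1) to $h=w^d$ and put $P=w^d-r=qG$. By Lemma~\ref{E}(3) in $M$, $q$ has no zeros on $\Delta_\sigma^{n-1}\times\Delta_\rho\supseteq\mathfrak m_K^n$, so $q$ is a unit. By the same item, for every admissible $\rho\le\rho_0$ and every $z'\in\mathfrak m_K^{n-1}$ all roots of $P(z',\cdot)$ have modulus $<\rho$; note that $P(z',\cdot)$ does not depend on $\rho$, because the $r_j\in\mathcal O_{n-1}$ are unique. A root $b\notin\mathfrak m_K$ would contradict this for the admissible element $\rho=\min(|b|/2,\rho_0)$.
\end{proof}

Existence and uniqueness in Proposition~\ref{F}(1) can be restated as follows.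

\begin{corollary}\label{free}
If $n\ge1$ and $G\in\mathcal O_n$ is $w$-regular of order $d$, then $\mathcal O_n/G\mathcal O_n$ is a free $\mathcal O_{n-1}$-module on $1,w,\dots,w^{d-1}$.
\end{corollary}

\section{R\"uckert's induction: proof of Theorem \ref{main}}\label{sec:noeth}

\begin{proof}[Proof of Theorem~\ref{main}]
We use induction on $n$; $\mathcal O_0=K$ is a field. Let $n\ge1$, let $I\subseteq\mathcal O_n$ be a non-zero ideal, and let $0\ne f\in I$. Applying the automorphism $f\mapsto f\circ T$ of Proposition~\ref{C} and multiplying by the unit $c^{-1}$, we may assume that $I$ contains some $G$ that is $w$-regular of some order $d$. By Corollary~\ref{free}, $\mathcal O_n/(G)$ is a finitely generated module over $\mathcal O_{n-1}$, which is Noetherian by induction. So its submodule $I/(G)$ is finitely generated over $\mathcal O_{n-1}$, and $I$ is generated by $G$ and finitely many further elements.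

Taking for $V$ the ring of finite elements, we obtain the statement on semi-germs.
\end{proof}

\section{Factorization, maximal ideals, Nullstellensatz}\label{sec:supp}

We prove Theorem~\ref{supplement}. The reduction at the beginning of the previous proof (``after an automorphism'') will be used in parts (a), (b) and (d), for a non-zero element or a non-zero ideal.

\begin{proof}[Proof of (a)]
We use induction on $n$; $\mathcal O_0$ is a field. Let $n\ge1$. Since $\mathcal O_n$ is a Noetherian domain, it suffices that irreducible elements are prime. Let $f\in\mathcal O_n$ be irreducible. By Propositions~\ref{C} and~\ref{F}(2), after an automorphism and multiplication by a unit, $f=P\in\mathcal O_{n-1}[w]$ is monic of degree $d$, its roots over $\mathfrak m_K^{n-1}$ lie in $\mathfrak m_K$, and $P\mathcal O_n=G\mathcal O_n$ with $G$ $w$-regular of order $d$. Here $d\ge1$, because $P$ is not a unit.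

\emph{$P$ is irreducible in $\mathcal O_{n-1}[w]$.} Suppose $P=P_1P_2$ with non-units $P_i\in\mathcal O_{n-1}[w]$. The leading coefficients have product $1$, so we may take the $P_i$ monic, and then they have degree $\ge1$. A root $b\in K$ of $P_i(0,\cdot)$ is a root of $P(0,\cdot)$, so $b\in\mathfrak m_K$, and $P_i$ vanishes at $(0,b)\in\mathfrak m_K^n$. Thus neither $P_i$ is a unit of $\mathcal O_n$, contradicting the irreducibility of $P$ in $\mathcal O_n$.

\emph{Conclusion.} By induction and Gauss's lemma $\mathcal O_{n-1}[w]$ is a unique factorization domain, so $P$ is prime there. The natural map $\mathcal O_{n-1}[w]/(P)\to\mathcal O_n/P\mathcal O_n=\mathcal O_n/G\mathcal O_n$ is an isomorphism, because both sides are free over $\mathcal O_{n-1}$ on $1,\dots,w^{d-1}$, the right-hand side by Corollary~\ref{free}. So $P$ is prime in $\mathcal O_n$.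
\end{proof}

\begin{proof}[Proof of (b)]
Let $a\in\mathfrak m_K^n$, $n\ge1$. For $h\in\mathcal O_n$, (T4) with $b=a_n$ gives $h\equiv h(z',a_n)$ modulo $w-a_n$. So restriction to $w=a_n$ is a surjection $\mathcal O_n\to\mathcal O_{n-1}$ with kernel $(w-a_n)$. Iterating, we get
\begin{equation}\label{quot}
\mathcal O_n/(z_{i+1}-a_{i+1},\dots,z_n-a_n)\cong\mathcal O_i\qquad(0\le i\le n).
\end{equation}
For $i=0$ the isomorphism with $K$ is evaluation at $a$. So $\mathfrak n_a=(z_1-a_1,\dots,z_n-a_n)$, and this ideal is maximal.

Conversely, let $J\subseteq\mathcal O_n$ be maximal; we use induction on $n$, and $n=0$ is trivial. For $n\ge1$, $\mathcal O_n$ is not a field, since $z_1\ne0$ vanishes at $0$; so $J\ne0$. An automorphism $f\mapsto f\circ T$ with $T\in GL_n(\mathbb Q)$ maps $\mathfrak n_a$ to $\mathfrak n_{T^{-1}a}$, so it permutes the ideals $\mathfrak n_a$, and we may assume that $J$ contains a $w$-regular $G$. By Corollary~\ref{free} the field $\mathcal O_n/J$ is finite over its subring $\mathcal O_{n-1}/(J\cap\mathcal O_{n-1})$. A domain over which a field is integral is a field, so by induction $J\cap\mathcal O_{n-1}=\mathfrak n_{a'}$ for some $a'\in\mathfrak m_K^{n-1}$,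 with residue field $K$. As $K$ is algebraically closed, $\mathcal O_n/J=K$, and $w-b\in J$ for some $b\in K$. If $b\notin\mathfrak m_K$, then $w-b$ has no zeros on $\mathfrak m_K^n$ and is a unit by Lemma~\ref{basics}(i), a contradiction. So $a=(a',b)\in\mathfrak m_K^n$ and $J\supseteq\mathfrak n_a$, whence $J=\mathfrak n_a$.
\end{proof}

\begin{proof}[Proof of (c)]
For $a\in\mathfrak m_K^n$ put $\mathfrak p_i=(z_{i+1}-a_{i+1},\dots,z_n-a_n)$. By \eqref{quot}, $\mathcal O_n/\mathfrak p_i\cong\mathcal O_i$ is a domain, in which $z_i-a_i\neq0$ if $i\ge1$. So $0=\mathfrak p_n\subsetneq\mathfrak p_{n-1}\subsetneq\dots\subsetneq\mathfrak p_0=\mathfrak n_a$ is a strict chain of primes, and $\mathfrak n_a$ has height at least $n$. It has height at most $n$ by Krull's height theorem, since it has $n$ generators. Thus $(\mathcal O_n)_{\mathfrak n_a}$ is a Noetherian local ring of dimension $n$ whose maximal ideal is generated by $n$ elements, that is, a regular local ring. By (b) these are all the localizations of $\mathcal O_n$ at maximal ideals, so $\mathcal O_n$ is regular.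
\end{proof}

\begin{proof}[Proof of (d)]
Recall that a ring is Jacobson if every prime ideal is an intersection of maximal ideals. Let $\mathfrak m\ne0$. We use induction on $n$; $n=0$ is trivial. Let $n\ge1$.

\emph{The zero ideal.} An element $f\in\bigcap_a\mathfrak n_a$ vanishes on $\mathfrak m_K^n$, which contains $\Delta_\delta^n$ for any positive $\delta\in\mathfrak m$. So $f=0$ by (T3), and the prime $0$ is an intersection of maximal ideals.

\emph{Non-zero primes.} After an automorphism, such a prime contains a $w$-regular $G$. The ring $\mathcal O_n/(G)$ is finite over $\mathcal O_{n-1}$, which is Jacobson by induction. By the general Nullstellensatz, finitely generated algebras over Jacobson rings are Jacobson. So $\mathcal O_n/(G)$ is Jacobson, and our prime is an intersection of maximal ideals.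

Hence $\mathcal O_n$ is Jacobson. For an ideal $I$, the radical $\sqrt I$ is the intersection of the primes containing $I$, hence of the maximal ideals containing $I$. By (b) these are the $\mathfrak n_a$ with $a\in Z(I)$, and their intersection is the ideal of all $f$ vanishing on $Z(I)$.
\end{proof}

The hypothesis $\mathfrak m\ne0$ in (d) is needed for $n\ge1$: if $\mathfrak m=0$, then by (b) $\mathcal O_n$ is a local domain that is not a field, so its prime $0$ is not an intersection of maximal ideals.

\section{An example without o-minimality}\label{sec:sine}

We show that the finiteness supplied by Lemma~\ref{valency} cannot simply be dropped. Replace $R$ by $(\mathbb R,+,\cdot,\exp,\sin)$, which is not o-minimal, and let $M$ be an elementary extension with an infinite element $N>0$. The number $\pi$, the least positive zero of $\sin$, and the complex sine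
\[
\sin(x+iy)=\sin x\cdot\tfrac{e^y+e^{-y}}2+i\,\sin\bigl(x+\tfrac\pi2\bigr)\cdot\tfrac{e^y-e^{-y}}2
\]
are definable; by transfer the complex sine is holomorphic on $C(M)$. Define semi-germs as in the introduction.

The ring of semi-germs for $n=1$ is then not Noetherian. For $k\in\mathbb N$ let $I_k$ be the ideal of those $g$ with $g(j/N)=0$ for all standard integers $j\ge k$; the points $j/N$ are infinitesimal. Then $I_0\subseteq I_1\subseteq\cdots$. The function
\[
f_k(z)=\frac{\sin(\pi Nz)}{z-k/N},
\]
extended over $z=k/N$, is $M$-definable and, by transfer, holomorphic. It vanishes at $j/N$ for all standard integers $j\ne k$, so $f_k\in I_{k+1}$. Its value at $k/N$ is the derivative of $\sin(\pi Nz)$ there, namely $(-1)^k\pi N\ne0$, so $f_k\notin I_k$. Hence the chain is strictly increasing.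

\begin{thebibliography}{9}
\bibitem{BSL} ``The Bulletin of Symbolic Logic'', \url{https://qubits.columbian.gwu.edu/sites/qubits.columbian.gwu.edu/files/downloads/ASL2010Program.pdf}
\end{thebibliography}
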